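\title{The Baire property is not factorizable}

\begin{abstract}
Let $h$ be a continuous map from a Tychonoff Baire space $X$ to a separable metric space $Z$. Can $h$ always be written as $f\circ g$, where $g$ maps $X$ continuously onto a separable metric Baire space $Y$ and $f:Y\to Z$ is continuous? We show in ZFC that the answer is no. We construct a zero-dimensional Baire space $X$ and a continuous surjection $h:X\to\mathbb Q^\omega$ such that in every factorization of $h$ through a Tychonoff space $Y$ of weight less than $\mathfrak b$, the space $Y$ is meager in itself. The construction combines a splitting of a stationary subset of $\mathfrak c^+$ with a game argument. We also show that the factorization exists when $X$ is weakly $\alpha$-favorable and when $X$ is a Baire space with a countable $\pi$-base.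
\end{abstract}

\section{The question and the results}\label{sec:intro}

All spaces in this paper are Tychonoff; $\omega=\{0,1,\dots\}$ and $\mathfrak c=2^{\aleph_0}$. A space is \emph{Baire} if the intersection of every countable family of dense open subsets is dense. A set is \emph{nowhere dense} if its closure has empty interior, and a space is \emph{meager in itself} if it is a countable union of nowhere dense subsets. A nonempty space that is meager in itself is not Baire: the complements of the closures of the nowhere dense sets are dense and open, and their intersection is empty.

A \emph{factorization} of a continuous map $h:X\to Z$ \emph{through} a space $Y$ is a pair of continuous maps $g:X\to Y$ and $f:Y\to Z$ with $g(X)=Y$ and $h=f\circ g$. The following question is posed in \cite{factorization}.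

\begin{quote}
\emph{Is the Baire property factorizable? That is, does every continuous map from a Baire space to a separable metric space have a factorization through a separable metric Baire space?}
\end{quote}

The question asks whether the Baire property of $X$ can be recorded by countably many real-valued functions. Indeed, given $h:X\to Z$ with $Z$ separable metric and continuous functions $c_0,c_1,\dots:X\to[0,1]$, the map $g=(h,c_0,c_1,\dots)$ and the projection to $Z$ factorize $h$ through the separable metrizable space $g(X)\subset Z\times[0,1]^\omega$. Up to homeomorphism every factorization through a separable metrizable $Y$ arises in this way: if $e:Y\to[0,1]^\omega$ is an embedding, then so is $(f,e):Y\to Z\times[0,1]^\omega$.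

Sometimes no extra function is needed. If $h$ is an open map, preimages of dense open subsets of $h(X)$ are dense, so $Y=h(X)$ is Baire. In general $h(X)$ need not be Baire. A bijection from the discrete space $\omega$ onto $\mathbb Q$ is continuous, its domain is Baire, and $\mathbb Q$ is the union of its nowhere dense singletons; here one takes $Y=\omega$, which amounts to recording the indicator functions of the points of $\omega$.

We shall often use that \emph{a space with a dense Baire subspace is Baire}. If $A$ is dense and $G$ is dense and open, then $G\cap A$ is dense and open in $A$, since for a nonempty open $W$ the nonempty open set $W\cap G$ meets $A$; so for dense open $G_n$ the set $A\cap\bigcap_nG_n$ is dense in $A$, hence in the whole space. In particular a space whose isolated points are dense is Baire.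

\begin{remark}\label{rem:onto}
The requirement $g(X)=Y$ is what gives the question its content. Let $(d_k)_{k\ge1}$ be a dense sequence in $Z$ and let $Y\subset Z\times[0,1]$ be the union of $Z\times\{0\}$ and $\{(d_k,1/n):1\le k\le n\}$. Each level $1/n$ is a finite open subset of $Y$, so its points are isolated, and these points are dense in $Y$. Thus $Y$ is a separable metric Baire space, and $h=f\circ g$ for $g=(h,0)$ and the projection $f$.
\end{remark}

The natural guess is that the answer is yes, by a closing-off argument: whenever the current image of $X$ shows a defect, record countably many more functions, and repeat $\omega$ times. Such an argument succeeds when the Baire property of $X$ is witnessed by countably many sets or by a finitary rule. To state this, recall two notions. A \emph{$\pi$-base} of $X$ is a family of nonempty open sets such that every nonempty open set contains one of them. In the \emph{Banach--Mazur} (or \emph{Choquet}) \emph{game} on $X$, the player EMPTY plays nonempty open sets $U_0,U_1,\dots$, the player NONEMPTY answers $U_n$ with a nonempty open $W_n\subset U_n$, and EMPTY must obey $U_{n+1}\subset W_n$; NONEMPTY wins if $\bigcap_nU_n\neq\emptyset$. A strategy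 $\sigma$ for NONEMPTY gives the answer $W_n=\sigma(U_0,\dots,U_n)$ for every sequence that is \emph{legal against $\sigma$}, meaning that $U_{k+1}\subset\sigma(U_0,\dots,U_k)$ for $k<n$. The strategy is winning if every infinite legal sequence has nonempty intersection, and $X$ is \emph{weakly $\alpha$-favorable} if a winning strategy exists. Such a space is Baire: given dense open sets $G_n$ and a nonempty open $V$, the sequence $U_0=V\cap G_0$, $U_{n+1}=G_{n+1}\cap\sigma(U_0,\dots,U_n)$ is legal, and $\emptyset\neq\bigcap_nU_n\subset V\cap\bigcap_nG_n$.

\begin{theorem}\label{thm:positive}
Let $h:X\to Z$ be continuous, with $X$ Tychonoff and $Z$ separable metrizable. Then $h$ has a factorization through a separable metrizable Baire space $Y$ in each of the following cases.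
\begin{enumerate}
\item[(a)] $X$ is weakly $\alpha$-favorable; then $Y$ can also be chosen weakly $\alpha$-favorable.
\item[(b)] $X$ is a Baire space with a countable $\pi$-base.
\end{enumerate}
\end{theorem}

For an arbitrary Baire space there is no such witness. The defects to be repaired are sequences of dense open subsets of the image, there can be $\mathfrak c$ of them (think of the complements of points in $\mathbb R$), and a countable construction cannot list them. The guess is in fact wrong. For $\varphi,\psi\in\omega^\omega$ write $\varphi\le^*\psi$ if $\varphi(i)\le\psi(i)$ for all but finitely many $i$, and let $\mathfrak b$ be the least size of a family in $\omega^\omega$ with no $\le^*$-upper bound. A countable family $\{\varphi_k:k\in\omega\}$ has the upper bound $i\mapsto\max_{k\le i}\varphi_k(i)$, so $\mathfrak b\ge\aleph_1$. The \emph{weight} of a space is the least size of a base; separable metrizable spaces have countable weight.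

\begin{theorem}[ZFC]\label{thm:main}
There are a zero-dimensional Hausdorff (hence Tychonoff) Baire space $X$ and a continuous surjection $h:X\to\mathbb Q^\omega$ with the following property. Whenever $Y$ is a Tychonoff space of weight $<\mathfrak b$ (in particular, whenever $Y$ is separable metrizable) and $g:X\to Y$, $f:Y\to\mathbb Q^\omega$ are continuous with $g(X)=Y$ and $h=f\circ g$, the space $Y$ is meager in itself. In particular $Y$ is not Baire, so the Baire property is not factorizable.
\end{theorem}

Since $\mathbb Q^\omega$ embeds in the Cantor set, $h$ may even be taken real-valued; see the end of Section~\ref{sec:meager}. Some bound on the weight of $Y$ is necessary, because $h$ factorizes through $Y=X$. By Theorem~\ref{thm:positive}, the Baire space $X$ of Theorem~\ref{thm:main} is not weakly $\alpha$-favorable and has no countable $\pi$-base.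

We prove Theorem~\ref{thm:positive} first, in Section~\ref{sec:positive}. The counterexample has two ingredients. A space $K$ over $\mathbb Q$ (Section~\ref{sec:K}) forces continuous maps into small spaces to see only few of the ordinals below $\mathfrak c^+$, and a coding by stationary sets (Section~\ref{sec:E}) produces a Baire space of sequences in which the part involving only few ordinals is small. Sections~\ref{sec:baire}--\ref{sec:meager} contain the proof of Theorem~\ref{thm:main}.

\section{When countably many functions suffice}\label{sec:positive}

A \emph{cozero set} in $X$ is a set of the form $c^{-1}((0,1])$ with $c:X\to[0,1]$ continuous. In a Tychonoff space the cozero sets form a base. An open subset of a metric space is cozero (use the truncated distance to the complement, or the constant $1$ for the whole space), continuous preimages of cozero sets are cozero, and so are finite intersections (multiply the functions). A cozero set is an $F_\sigma$, being the union of the closed sets $c^{-1}([1/k,1])$, $k\ge1$.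

The obstacle to passing the Baire property from $X$ to an image $g(X)$ is that the preimage of a dense open set need not be dense: under the bijection $\omega\to\mathbb Q$, the preimage of $\mathbb Q\setminus\{0\}$ misses an isolated point. The obstacle disappears for open sets whose images are open, and for countably many cozero sets this can be arranged. Fix $h:X\to Z$ as in Theorem~\ref{thm:positive}. We may assume $X\ne\emptyset$, since otherwise $Y=\emptyset$ works. For each nonempty cozero set $U\subset X$ fix, once and for all, a continuous $c_U:X\to[0,1]$ with $U=c_U^{-1}((0,1])$.

\begin{lemma}\label{lem:record}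
Let $\mathcal U$ be a countable family of nonempty cozero subsets of $X$, let $g=(h,(c_U)_{U\in\mathcal U}):X\to Z\times[0,1]^{\mathcal U}$, let $Y=g(X)$, and let $f:Y\to Z$ be the projection. Then $g,f$ factorize $h$ through the separable metrizable space $Y$, and for every $U\in\mathcal U$ the set $g(U)$ is open in $Y$ and $g^{-1}(g(U))=U$.
\end{lemma}

\begin{proof}
The space $Y$ is a subspace of a countable product of separable metrizable spaces, and $f\circ g=h$. The set $O$ of points of $Y$ whose $U$-th coordinate is positive is open and $g^{-1}(O)=U$. Since $g$ is onto $Y$, we get $g(U)=O$.
\end{proof}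

\begin{proof}[Proof of Theorem~\ref{thm:positive}(b)]
Replacing each member of a countable $\pi$-base by a nonempty cozero subset, we obtain a countable $\pi$-base $\mathcal U$ of cozero sets. Take $g,Y,f$ from Lemma~\ref{lem:record}. If $G$ is dense and open in $Y$, then $G$ meets the nonempty open set $g(U)$ for every $U\in\mathcal U$, so $g^{-1}(G)$ meets every member of the $\pi$-base and is dense and open in $X$. Let $G_n$ be dense open subsets of $Y$. As $X$ is Baire, $\bigcap_ng^{-1}(G_n)$ is dense in $X$. Its image under the continuous surjection $g$ is dense in $Y$ and lies in $\bigcap_nG_n$.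
\end{proof}

In case (a) no countable family is given in advance. We want to simulate the game on $Y$ by the game on $X$. For this, each move $V$ of EMPTY in $Y$ must be replaced by a member of $\mathcal U$ inside $g^{-1}(V)$, and each answer of the strategy must again be in $\mathcal U$, so that its image is open. Since $g$ itself depends on $\mathcal U$, the family has to be closed under both demands.

\begin{proof}[Proof of Theorem~\ref{thm:positive}(a)]
Let $\sigma$ be a winning strategy for NONEMPTY on $X$. If every answer of $\sigma$ is replaced by a nonempty cozero subset, each sequence that is legal against the new strategy is legal against $\sigma$, so the new strategy is winning. Hence we may assume that all answers of $\sigma$ are cozero sets. Fix a countable base $\mathcal W$ of $Z$, and let $\mathcal I$ be the countable base of $[0,1]$ formed by the traces of open intervals with rational endpoints. Let $\mathcal U$ be the least family of nonempty cozero subsets of $X$ such that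
\begin{enumerate}
\item[(1)] $h^{-1}(W)\in\mathcal U$ whenever $W\in\mathcal W$ and $h^{-1}(W)\ne\emptyset$;
\item[(2)] $U\cap U'\in\mathcal U$ whenever $U,U'\in\mathcal U$ and $U\cap U'\neq\emptyset$;
\item[(3)] $c_U^{-1}(I)\in\mathcal U$ whenever $U\in\mathcal U$, $I\in\mathcal I$ and $c_U^{-1}(I)\neq\emptyset$;
\item[(4)] $\sigma(U_0,\dots,U_n)\in\mathcal U$ whenever $(U_0,\dots,U_n)\in\mathcal U^{n+1}$ is legal against $\sigma$.
\end{enumerate}
Starting from the countable family in (1) and applying (2)--(4) in $\omega$ rounds, each of which adds countably many sets, we see that $\mathcal U$ is countable. Take $g,Y,f$ from Lemma~\ref{lem:record}.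

Every nonempty open $V\subset Y$ contains a nonempty basic set whose preimage has the form $h^{-1}(W)\cap c_{U^1}^{-1}(I_1)\cap\dots\cap c_{U^k}^{-1}(I_k)$ with $W\in\mathcal W$, $U^j\in\mathcal U$, $I_j\in\mathcal I$. This preimage is nonempty because $g$ is onto, so it belongs to $\mathcal U$ by (1)--(3). Thus we can fix, for each nonempty open $V\subset Y$, a set $u(V)\in\mathcal U$ with $u(V)\subset g^{-1}(V)$.

NONEMPTY plays on $Y$ as follows: when EMPTY has played $V_0,\dots,V_n$, put $U_k=u(V_k)$ and answer $g(\sigma(U_0,\dots,U_n))$. We check by induction that $(U_0,\dots,U_n)$ is legal against $\sigma$ and that the answer is allowed. If $(U_0,\dots,U_n)$ is legal, then $W_n=\sigma(U_0,\dots,U_n)\in\mathcal U$ by (4), so $g(W_n)$ is nonempty and open by Lemma~\ref{lem:record}, and $g(W_n)\subset g(U_n)\subset V_n$. If EMPTY continues with $V_{n+1}\subset g(W_n)$, then $U_{n+1}\subset g^{-1}(V_{n+1})\subset g^{-1}(g(W_n))=W_n$, so $(U_0,\dots,U_{n+1})$ is legal. Since $\sigma$ is winning, there is $x\in\bigcap_nU_n$, and $g(x)\in\bigcap_nV_n$. Thus $Y$ is weakly $\alpha$-favorable, hence Baire.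
\end{proof}

\section{Isolated points over the rationals}\label{sec:K}

From now on $\kappa=\mathfrak c^+$, a regular cardinal greater than $\mathfrak c$. Regularity means that a set of fewer than $\kappa$ ordinals below $\kappa$ has supremum below $\kappa$.

In the example $\omega\to\mathbb Q$ the domain is Baire because it has an isolated point over every rational, and the factorization exists because countably many functions record all these points. We now put $\kappa$ isolated points over every rational and add limit points that prevent a continuous map into a small space from distinguishing more than a few of them. Let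
$$K=\mathbb Q\times(\kappa\cup\{\infty\}),\qquad D=\mathbb Q\times\kappa .$$
We call $q$ the \emph{label} and $\alpha$ the \emph{height} of $(q,\alpha)\in K$. The points of $D$ are declared isolated, and the basic neighborhoods of $(q,\infty)$ are the sets
$$N(U,F)=\bigl(U\times(\kappa\cup\{\infty\})\bigr)\setminus F,\qquad q\in U\subset\mathbb Q\text{ clopen},\quad F\subset D\text{ finite}.$$
These sets form a base of a topology, because $N(U,F)\cap N(U',F')=N(U\cap U',F\cup F')$. Let $\pi:K\to\mathbb Q$ be the projection.

\begin{lemma}\label{lem:K}
The space $K$ is zero-dimensional and Hausdorff, $\pi$ is continuous, $D$ is open, discrete and dense in $K$, and every finite power $K^m$ is $\sigma$-compact. If $q_k\to q$ in $\mathbb Q$, then $(q_k,\infty)\to(q,\infty)$ in $K$.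
\end{lemma}

\begin{proof}
The complement of $N(U,F)$ is the open set $N(\mathbb Q\setminus U,\emptyset)\cup(F\cap(U\times\kappa))$, and the complement of $\{d\}$, $d\in D$, is $N(\mathbb Q,\{d\})$; so the base consists of clopen sets. A point $d\in D$ is separated from any other point by $\{d\}$, and $(q,\infty)$ is separated from $(q',\infty)$ by $N(U,\emptyset)$ for a clopen $U$ containing $q$ and not $q'$. We have $\pi^{-1}(U)=N(U,\emptyset)$ for clopen $U$, and clopen sets form a base of $\mathbb Q$. A neighborhood $N(U,F)$ of $(q,\infty)$ contains all but finitely many points of the column $\{q\}\times(\kappa\cup\{\infty\})$. Hence $D$ is dense and every column is compact, and $K^m$ is the union of the countably many compact products of $m$ columns. Finally $(q_k,\infty)\in N(U,F)$ if and only if $q_k\in U$.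
\end{proof}

For $a\subset\kappa$ let $r_a:K\to K$ be the map that forgets the heights outside $a$:
$$r_a(q,\alpha)=\begin{cases}(q,\alpha)&\text{if }\alpha\in a\cup\{\infty\},\\(q,\infty)&\text{otherwise.}\end{cases}$$
We say that a set $B\subset K$ is \emph{supported in $a$} if $B=\{d\}$ with $d\in\mathbb Q\times a$, or $B=N(U,F)$ with $F\subset\mathbb Q\times a$. Every member of the base of $K$ is supported in some finite set.

\begin{lemma}\label{lem:support}
If $B$ is supported in $a$ and $y\in K$, then $y\in B$ if and only if $r_a(y)\in B$.
\end{lemma}

\begin{proof}
There is nothing to prove if $r_a(y)=y$, so let $y=(q,\alpha)$ with $\alpha\in\kappa\setminus a$ and $r_a(y)=(q,\infty)$. Neither point lies in $\mathbb Q\times a$. So neither lies in $B$ if $B=\{d\}$, and if $B=N(U,F)$, neither lies in $F$ and each belongs to $B$ exactly when $q\in U$.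
\end{proof}

The next example determines what a factorization of $\pi$ looks like. It is the one-coordinate case of Sections~\ref{sec:few} and~\ref{sec:meager}.

\begin{example}\label{ex:one}
Let $\pi=f\circ g$ be a factorization through a metric space $(Y,\mathrm{dist})$. For $q\in\mathbb Q$ and $k\ge1$, continuity of $g$ at $(q,\infty)$ shows that $\mathrm{dist}(g(q,\alpha),g(q,\infty))<1/k$ for all but finitely many $\alpha$. Collecting the exceptional heights over all $q$ and $k$, we get a countable set $a\subset\kappa$ with $g(q,\alpha)=g(q,\infty)$ for all $q$ and all $\alpha\notin a$; that is, $g=g\circ r_a$. Next, $g(q,\infty)$ is not isolated in $Y$: if $q_k\to q$ and $q_k\ne q$, then $g(q_k,\infty)\to g(q,\infty)$, and these points differ from $g(q,\infty)$ because $f$ sends them to $q_k$. So the countable set $g(\mathbb Q\times\{\infty\})$, which contains the images of all points with height outside $a$, is a union of nowhere dense singletons. If $Y$ is Baire, it owes this to the image of the small part $\mathbb Q\times a$.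

For $\pi$ the small part does suffice. Let $a\subset\kappa$ be nonempty and countable and let $K_a=\mathbb Q\times(a\cup\{\infty\})$ be the subspace $r_a(K)$. The traces on $K_a$ of the sets supported in $a$, with $U$ taken from a countable clopen base of $\mathbb Q$, form a countable base of $K_a$; so $K_a$ is separable metrizable by Urysohn's metrization theorem, and $r_a:K\to K_a$ is continuous by Lemma~\ref{lem:support}. The isolated points $\mathbb Q\times a$ are dense in $K_a$, since $N(U,F)$ with $U\neq\emptyset$ meets the infinite set $U\times a$. Thus $\pi=\pi|_{K_a}\circ r_a$ is a factorization through a separable metrizable Baire space.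
\end{example}

With one coordinate the small part consists of isolated points, and it cannot be made meager. With infinitely many coordinates there is room. The map $K^\omega\to\mathbb Q^\omega$ induced by $\pi$ still factorizes through the Baire space $K_a^\omega$, whose dense subspace $(\mathbb Q\times a)^\omega$ is a countable product of discrete spaces, hence completely metrizable and Baire. But now points of $D^\omega$ can be removed. The task is to find a set $E\subset D^\omega$ that is dense and Baire, while each slice $E\cap(\mathbb Q\times a)^\omega$ with $a$ small is negligible for a reason that can be read off the labels alone, so that it remains negligible in every $Y$ that maps to $\mathbb Q^\omega$.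

\section{Suprema of heights and the space $X$}\label{sec:E}

By Lemma~\ref{lem:K}, the subspace $D^\omega$ of $K^\omega$ is dense and is a product of discrete spaces. Its base consists of the cylinders $[s]=\{x\in D^\omega:s\subset x\}$, where $s$ ranges over the set $D^{<\omega}$ of finite sequences in $D$ and $s\subset x$ means that $s$ is an initial segment of $x$. If $O$ is dense and open in $D^\omega$, every $s$ has an extension $t\in D^{<\omega}$ with $[t]\subset O$. The length of $s$ is $|s|$. For a finite or infinite sequence $x$ in $K$ we write $x(i)=(q_i(x),\alpha_i(x))$, and for a finite or infinite sequence $x$ in $D$ we put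
$$\operatorname{top}(x)=\sup_i\,(\alpha_i(x)+1)<\kappa .$$
This is the least ordinal above all heights in $x$.

The set $E$ will be defined through $\operatorname{top}(x)$, which has two useful features. The first is that few heights produce few values of $\operatorname{top}$, although $(\mathbb Q\times a)^\omega$ has at least $\mathfrak c$ points for every nonempty $a$.

\begin{lemma}\label{lem:fewtops}
If $\lambda$ is an infinite cardinal and $a\subset\kappa$ has size at most $\lambda$, then $\Delta_a=\{\operatorname{top}(x):x\in(\mathbb Q\times a)^\omega\}$ has size at most $\lambda$.
\end{lemma}

\begin{proof}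
Let $A=\{\alpha+1:\alpha\in a\}$. Every $\delta\in\Delta_a$ is the supremum of a nonempty subset of $A$. If $\delta\in\Delta_a\setminus A$, all elements of that subset are below $\delta$, so every ordinal below $\delta$ is exceeded by an element of $A$ that is below $\delta$. For $\delta\in\Delta_a\setminus A$ let $\mu(\delta)$ be the least element of $A$ that is $\ge\delta$, or a symbol $\ast$ if there is none. If $\delta<\delta'$ are in $\Delta_a\setminus A$, some element of $A$ lies in $[\delta,\delta')$, so $\mu(\delta)$ is an ordinal below $\delta'$, whereas $\mu(\delta')$ is $\ast$ or an ordinal $\ge\delta'$. Hence $\mu$ is injective and $|\Delta_a|\le|A|+|A|+1\le\lambda$.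
\end{proof}

The second feature is that $\operatorname{top}(x)$ can be steered into a prescribed set while $x$ is built by finite extensions. We recall the terminology. A set $C\subset\kappa$ is \emph{unbounded} if its supremum is $\kappa$, \emph{closed} if it contains every limit ordinal $\delta<\kappa$ with $\sup(C\cap\delta)=\delta$, and a \emph{club} if it is both. A set $T\subset\kappa$ is \emph{stationary} if it meets every club. Let $S$ be the set of $\delta<\kappa$ of cofinality $\omega$, that is, of limit ordinals $\delta<\kappa$ for which there are $\gamma_n<\delta$, $n\in\omega$, with $\sup_n\gamma_n=\delta$. The set $S$ is stationary: the supremum of a strictly increasing $\omega$-sequence in a club $C$ is below $\kappa$ and lies in $C\cap S$.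

\begin{lemma}[Steering]\label{lem:steer}
Let $\tau$ assign to every nonempty finite sequence $(\gamma_0,\dots,\gamma_n)$ of ordinals below $\kappa$ a sequence $\tau(\gamma_0,\dots,\gamma_n)\in D^{<\omega}$ such that $\operatorname{top}(\tau(\gamma_0,\dots,\gamma_n))>\gamma_n$ and $\tau(\gamma_0,\dots,\gamma_{n+1})$ properly extends $\tau(\gamma_0,\dots,\gamma_n)$. Then for every stationary $T\subset S$ there are $\gamma_0,\gamma_1,\dots<\kappa$ such that $x=\bigcup_n\tau(\gamma_0,\dots,\gamma_n)\in D^\omega$ satisfies $\operatorname{top}(x)\in T$.
\end{lemma}

\begin{proof}
Let $C$ be the set of limit ordinals $\delta<\kappa$ such that all heights in $\tau(\gamma_0,\dots,\gamma_n)$ are below $\delta$ whenever $\gamma_0,\dots,\gamma_n<\delta$.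

\emph{$C$ is closed.} Let $\delta<\kappa$ be a limit ordinal with $\sup(C\cap\delta)=\delta$ and let $\gamma_0,\dots,\gamma_n<\delta$. Choose $\delta'\in C$ with $\gamma_0,\dots,\gamma_n<\delta'<\delta$. The heights in $\tau(\gamma_0,\dots,\gamma_n)$ are below $\delta'$, hence below $\delta$.

\emph{$C$ is unbounded.} For $\beta<\kappa$ there are at most $\max(|\beta|,\aleph_0)<\kappa$ finite sequences of ordinals below $\beta$. By regularity there is $\theta(\beta)<\kappa$ that exceeds $\beta$ and all heights in the sequences $\tau(\gamma_0,\dots,\gamma_n)$ with $\gamma_0,\dots,\gamma_n<\beta$. Given $\beta_0<\kappa$, put $\beta_{k+1}=\theta(\beta_k)$ and $\delta=\sup_k\beta_k<\kappa$. Then $\delta>\beta_0$ is a limit ordinal. Any $\gamma_0,\dots,\gamma_n<\delta$ lie below some $\beta_k$, and then the heights in $\tau(\gamma_0,\dots,\gamma_n)$ are below $\beta_{k+1}<\delta$. So $\delta\in C$.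

Pick $\delta\in C\cap T$ and, using $\delta\in S$, ordinals $\gamma_n<\delta$ with supremum $\delta$. The sequences $t_n=\tau(\gamma_0,\dots,\gamma_n)$ properly extend each other, so $x=\bigcup_nt_n\in D^\omega$. All heights in $x$ are below $\delta$ because $\delta\in C$, so $\operatorname{top}(x)\le\delta$; and $\operatorname{top}(x)\ge\operatorname{top}(t_n)>\gamma_n$ for all $n$, so $\operatorname{top}(x)\ge\delta$.
\end{proof}

\begin{example}\label{ex:ET}
Let $T\subset S$ be stationary and $E_T=\{x\in D^\omega:\operatorname{top}(x)\in T\}$. Then $E_T$ meets $[s]\cap\bigcap_nO_n$ for all $s\in D^{<\omega}$ and all dense open $O_n\subset D^\omega$. Indeed, define $\tau(\gamma_0,\dots,\gamma_n)$ by appending $(0,\gamma_n)$ to $\tau(\gamma_0,\dots,\gamma_{n-1})$, or to $s$ if $n=0$, and extending further until the cylinder lies in $O_n$; then apply Lemma~\ref{lem:steer}. So a condition on $\operatorname{top}(x)$ is compatible with the Baire property. The slices of $E_T$ are not small, however. If $\delta\in T$ and $a=\{\gamma_k:k\in\omega\}\subset\delta$ has supremum $\delta$, then $E_T\cap(\mathbb Q\times a)^\omega$ contains the intersection of the sets $\{x\in(\mathbb Q\times a)^\omega:\alpha_i(x)\ge\gamma_k\text{ for some }i\}$,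 $k\in\omega$, which are dense and open in $(\mathbb Q\times a)^\omega$.
\end{example}

To make the slices small we let $\operatorname{top}(x)$ dictate a restriction on the labels of $x$. Fix a bijection $\rho:\mathbb Q\to\omega$, so that a label sequence is coded by the function $i\mapsto\rho(q_i(x))$ in $\omega^\omega$, and require this function to be $\le^*\Phi(\operatorname{top}(x))$ for a fixed map $\Phi:\kappa\to\omega^\omega$. By Lemma~\ref{lem:fewtops}, only few bounds occur in a slice. On the other hand, the bounds available must be plentiful: for each $\psi\in\omega^\omega$ the sets $\{x:\rho(q_i(x))>\psi(i)\text{ for some }i\ge n\}$ are dense and open in $D^\omega$, and a point in their intersection is not bounded by any $\varphi\le^*\psi$. We therefore make every $\varphi$ occur on a set into which Lemma~\ref{lem:steer} can steer.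

By Solovay's theorem, every stationary subset of a regular uncountable cardinal $\kappa$ contains $\kappa$ pairwise disjoint stationary sets. As $|\omega^\omega|=\mathfrak c<\kappa$, there are pairwise disjoint stationary sets $T_\varphi\subset S$, $\varphi\in\omega^\omega$. Let $\Phi(\delta)=\varphi$ for $\delta\in T_\varphi$, and let $\Phi(\delta)$ be the zero function for all other $\delta<\kappa$. Define
\begin{align*}
E&=\{x\in D^\omega:\rho(q_i(x))\le\Phi(\operatorname{top}(x))(i)\text{ for all but finitely many }i\},\\
X&=E\cup\{x\in K^\omega:\alpha_n(x)=\infty\text{ for some }n\},\\
h&:X\to\mathbb Q^\omega,\qquad h(x)=(q_n(x))_{n\in\omega}.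
\end{align*}
As a subspace of $K^\omega$, the space $X$ is zero-dimensional and Hausdorff. The map $h$ is continuous by Lemma~\ref{lem:K}, and it is onto because $X$ contains all sequences $((q_n,\infty))_{n\in\omega}$. The points with a coordinate of height $\infty$ are all kept; they play the role that $\mathbb Q\times\{\infty\}$ played in Example~\ref{ex:one}.

\section{The space $X$ is Baire}\label{sec:baire}

Fix $s\in D^{<\omega}$ and dense open sets $O_n\subset D^\omega$, $n\in\omega$. We look for a point of $E$ in $[s]\cap\bigcap_nO_n$. The construction of Example~\ref{ex:ET} does not give one directly, because of the order of choices. To steer into $T_\varphi$ we must fix $\varphi$ first, and then enter the sets $O_n$ using only labels bounded by $\varphi$, whatever heights we are asked to exceed. The sets $O_n$ may tie labels to heights in a way that makes this impossible after a careless move.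

\begin{example}\label{ex:Psi}
Let $\Psi:\kappa\to\omega^\omega$ be arbitrary, $s=\emptyset$, and
$$O_n=\{x\in D^\omega:\rho(q_i(x))>\Psi(\alpha_n(x))(i)\text{ for some }i>n\}.$$
These sets are dense and open. If we are committed to $\rho(q_i(x))\le\varphi(i)$ for all $i$ and choose a height $\alpha_n(x)$ with $\Psi(\alpha_n(x))\ge\varphi$ pointwise, then $O_n$ is out of reach. The remedy is a pigeonhole argument. Since $\kappa$ is regular and $\kappa>\mathfrak c$, the $\mathfrak c$ fibers of $\Psi$ cannot all be bounded, so $\Psi^{-1}(\psi)$ is unbounded in $\kappa$ for some $\psi$. Let $\varphi=\psi+1$. If we use at position $i$ the label $\rho^{-1}(\varphi(i))$ and only heights from $\Psi^{-1}(\psi)$, then every sequence of length $n+2$ built in this way has its cylinder in $O_n$, as witnessed by $i=n+1$, and arbitrarily large heights are available at every step.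
\end{example}

In general the dependence of $O_n$ on the heights is spread over many coordinates, and the pigeonhole argument has to be iterated. A game organizes the iteration. For $\varphi\in\omega^\omega$ let $G(\varphi)$ be the following game. Put $t_{-1}=s$. At stage $n=0,1,\dots$ player I plays any ordinal $\gamma_n<\kappa$, and then player II must play a \emph{legal} sequence $t_n\in D^{<\omega}$, that is, one with
$$t_n\supsetneq t_{n-1},\qquad[t_n]\subset O_n,\qquad\operatorname{top}(t_n)>\gamma_n,\qquad\rho(q_i(t_n))\le\varphi(i)\text{ for }|s|\le i<|t_n| .$$
Player I wins if at some stage II has no legal move, and II wins if the play goes on forever.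

Player I can only win at a finite stage, so the game is open for I, and it is determined by the Gale--Stewart theorem: if I has no winning strategy, then II has one. We recall the argument. Call a position at the beginning of a stage \emph{safe} if I has no winning strategy from it. In a safe position, every move $\gamma_n$ admits a legal answer $t_n$ that leads to a safe position; otherwise I would win by playing such a $\gamma_n$ and then following a winning strategy chosen for each legal answer, if there is any. So if the initial position is safe, II can move from safe position to safe position forever.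

\begin{lemma}\label{lem:game}
There is $\varphi\in\omega^\omega$ such that II has a winning strategy in $G(\varphi)$.
\end{lemma}

\begin{proof}
Suppose not. Then for every $\varphi$ player I has a winning strategy $\sigma_\varphi$ in $G(\varphi)$. It computes $\gamma_n$ from the moves $t_0,\dots,t_{n-1}$ of II, and we extend it by the value $0$ to a function defined on all finite sequences of elements of $D^{<\omega}$. The idea is to play against all $\sigma_\varphi$ at once, ignoring the bound on the labels, and to choose $\varphi$ afterwards. Given $t_0,\dots,t_{n-1}$, let
$$\gamma_n^*=\sup\{\sigma_\varphi(t_0,\dots,t_{n-1}):\varphi\in\omega^\omega\}.$$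
This is a supremum of at most $\mathfrak c$ ordinals below $\kappa$, so $\gamma_n^*<\kappa$; here we use that $\kappa$ is regular and greater than $\mathfrak c$. Append $(0,\gamma_n^*)$ to $t_{n-1}$ and extend further to $t_n$ with $[t_n]\subset O_n$. Then $\operatorname{top}(t_n)>\gamma_n^*$. Let $x=\bigcup_nt_n\in D^\omega$ and $\varphi(i)=\rho(q_i(x))$ for $i\in\omega$. Consider the play of $G(\varphi)$ in which I follows $\sigma_\varphi$ and II plays $t_0,t_1,\dots$. Every $t_n$ is legal: $\operatorname{top}(t_n)>\gamma_n^*\ge\sigma_\varphi(t_0,\dots,t_{n-1})$, the bound on the labels holds with equality, and the other two conditions hold by construction. So the play goes on forever, although $\sigma_\varphi$ is winning for I. This is a contradiction.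
\end{proof}

\begin{proposition}\label{prop:baire}
For every $s\in D^{<\omega}$ and all dense open $O_n\subset D^\omega$ we have $E\cap[s]\cap\bigcap_nO_n\neq\emptyset$. Consequently $X$ is Baire.
\end{proposition}

\begin{proof}
Take $\varphi$ from Lemma~\ref{lem:game} and a winning strategy $\tau$ of II in $G(\varphi)$. The moves of I are unrestricted and II never gets stuck, so $\tau(\gamma_0,\dots,\gamma_n)$ is defined for all $\gamma_0,\dots,\gamma_n<\kappa$, and legality gives the hypotheses of Lemma~\ref{lem:steer}. Applying that lemma to $T_\varphi$, we get a play whose moves $t_n=\tau(\gamma_0,\dots,\gamma_n)$ have union $x$ with $\operatorname{top}(x)\in T_\varphi$. By legality, $x\in[s]\cap\bigcap_nO_n$ and $\rho(q_i(x))\le\varphi(i)=\Phi(\operatorname{top}(x))(i)$ for all $i\ge|s|$. So $x\in E$.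

With $O_n=D^\omega$ this shows that $E$ is dense in $D^\omega$. If $G_n$ are dense open subsets of $E$, write $G_n=E\cap O_n$ with $O_n$ open in $D^\omega$. Each $O_n$ is dense in $D^\omega$, because it contains $G_n$, which is dense in the dense set $E$. By the first part, $\bigcap_nG_n=E\cap\bigcap_nO_n$ meets every cylinder, so it is dense in $E$. Thus $E$ is Baire. Since $E$ is dense in $D^\omega$ and $D^\omega$ is dense in $K^\omega$, the Baire space $E$ is dense in $X$, and $X$ is Baire.
\end{proof}

\section{Continuous maps depend on few heights}\label{sec:few}

On $D^\omega$ a continuous real function can depend on all heights, for instance $x\mapsto u(\alpha_0(x))$ for an arbitrary $u:\kappa\to\mathbb R$. On $X$ this is impossible. For $a\subset\kappa$ and $x,x'\in K^\omega$ write $x\sim_ax'$ if $r_a(x(n))=r_a(x'(n))$ for all $n$. In Example~\ref{ex:one} the countable set $a$ came from the compactness of the columns. To use compactness in $X$, we pass to a $\sigma$-compact subspace $L\subset X$ such that every point of $X$ is the limit of a canonical sequence in $L$ that respects $\sim_a$.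

\begin{proposition}\label{prop:few}
Let $\lambda$ be an infinite cardinal, $Y$ a Tychonoff space of weight at most $\lambda$, and $g:X\to Y$ continuous. There is $a\subset\kappa$ with $|a|\le\lambda$ such that $g(x)=g(x')$ whenever $x,x'\in X$ and $x\sim_ax'$.
\end{proposition}

\begin{proof}
\emph{The subspace $L$.} Let $p=(0,\infty)\in K$, let $L_m=\{x\in K^\omega:x(n)=p\text{ for all }n\ge m\}$, and let $L=\bigcup_mL_m$. Then $L\subset X$, each $L_m$ is homeomorphic to $K^m$, and so $L$ is $\sigma$-compact by Lemma~\ref{lem:K}.

\emph{Basic sets.} Call $B\subset K^\omega$ \emph{basic} if it is given by finitely many conditions $x(i)\in B_i$, where each $B_i$ is a set $\{d\}$ with $d\in D$ or a set $N(U,F)$. Basic sets form a base of $K^\omega$. For each basic $B$ fix a finite set $\operatorname{supp}B\subset\kappa$ in which all its $B_i$ are supported. If $\operatorname{supp}B\subset a$ and $x\sim_ax'$, then by Lemma~\ref{lem:support}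
$$x(i)\in B_i\iff r_a(x(i))\in B_i\iff r_a(x'(i))\in B_i\iff x'(i)\in B_i ,$$
so $x\in B$ if and only if $x'\in B$.

\emph{A small base of cozero sets.} Let $\mathcal W$ be a base of $Y$ with $|\mathcal W|\le\lambda$. For each pair $W_1,W_2\in\mathcal W$ for which some cozero set $V$ satisfies $W_1\subset V\subset W_2$, choose one such $V$, and let $\mathcal V$ be the family of the chosen sets; $|\mathcal V|\le\lambda$. It is a base. If $y\in W_2\in\mathcal W$, there is a cozero set $V'$ with $y\in V'\subset W_2$ because $Y$ is Tychonoff, and there is $W_1\in\mathcal W$ with $y\in W_1\subset V'$; the set chosen for the pair $W_1,W_2$ contains $y$ and lies in $W_2$.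

\emph{The set $a$.} Let $V\in\mathcal V$. The set $L\cap g^{-1}(V)$ is a cozero set in $L$, hence a countable union of closed subsets of a $\sigma$-compact space, hence $\sigma$-compact, so every open cover of it has a countable subcover. Being open in $L$, it is the union of the traces $L\cap B$ of basic sets that it contains. Therefore $L\cap g^{-1}(V)=L\cap\bigcup\mathcal B_V$ for a countable family $\mathcal B_V$ of basic sets. Let $a$ be the union of the finite sets $\operatorname{supp}B$ over all $B\in\mathcal B_V$, $V\in\mathcal V$. Then $|a|\le\lambda\cdot\aleph_0=\lambda$. If $l,l'\in L$ and $l\sim_al'$, then $l$ and $l'$ lie in the same members of each $\mathcal B_V$, so $g(l)$ and $g(l')$ lie in the same members of the base $\mathcal V$, and $g(l)=g(l')$.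

\emph{From $L$ to $X$.} For $x\in X$ let $x^{(m)}\in L_m$ agree with $x$ on the coordinates below $m$. Then $x^{(m)}\to x$. If $x\sim_ax'$, then $x^{(m)}\sim_ax'^{(m)}$ for all $m$, so the sequence $g(x^{(m)})=g(x'^{(m)})$ converges to both $g(x)$ and $g(x')$. As $Y$ is Hausdorff, $g(x)=g(x')$.
\end{proof}

\section{Every small factor is meager in itself}\label{sec:meager}

Let $g:X\to Y$ and $f:Y\to\mathbb Q^\omega$ be a factorization of $h$ through a Tychonoff space $Y$. Write $f_n:Y\to\mathbb Q$ for the $n$-th coordinate of $f$, so that $f_n$ is continuous and $f_n(g(x))=q_n(x)$. We know nothing about the topology of $Y$ beyond the continuity of $g$ and $f$. To show that a subset of $Y$ has empty interior we therefore approximate a point of $X$ by points whose labels place their images outside the set. For $x\in X$, $n\in\omega$ and $q\in\mathbb Q$ let $x\langle n,q\rangle$ be the sequence obtained from $x$ by replacing the $n$-th coordinate by $(q,\infty)$. It always belongs to $X$, and $f_n(g(x\langle n,q\rangle))=q$.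

\begin{lemma}\label{lem:B}
For $n\in\omega$ and $q\in\mathbb Q$ let $B_{n,q}=\{x\in X:x(n)=(q,\infty)\}$. Then $g(B_{n,q})$ is nowhere dense in $Y$.
\end{lemma}

\begin{proof}
The set $P=f_n^{-1}(q)$ is closed and contains $g(B_{n,q})$, hence its closure. Suppose that a nonempty open set $V$ lies in the closure of $g(B_{n,q})$. Then $V\subset P$, and $V$ meets $g(B_{n,q})$, say $g(x)\in V$ with $x\in B_{n,q}$. Choose rationals $q'_k\ne q$ with $q'_k\to q$. By Lemma~\ref{lem:K}, $x\langle n,q'_k\rangle\to x$, so $g(x\langle n,q'_k\rangle)\in V\subset P$ for large $k$. But $f_n(g(x\langle n,q'_k\rangle))=q'_k\ne q$, a contradiction.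
\end{proof}

The larger set $P$ need not be nowhere dense. For a nonempty countable $a$, the map $g$ that applies $r_a$ in every coordinate factorizes $h$ through $Y=g(X)\subset K_a^\omega$, and there $P$ contains the nonempty open set $\{y\in Y:y(n)=(q,\alpha)\}$ for $\alpha\in a$. Lemma~\ref{lem:B} is the place where we use that $\mathbb Q$ has no isolated points. With the discrete topology on the labels, $h$ would map onto the completely metrizable space $\omega^\omega$, and $Y=\omega^\omega$ would give a factorization through a Baire space.

\begin{lemma}\label{lem:Q}
For $\varphi\in\omega^\omega$ and $m\in\omega$ the set $Q_{\varphi,m}=\{y\in Y:\rho(f_i(y))\le\varphi(i)\text{ for all }i\ge m\}$ is closed and nowhere dense in $Y$.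
\end{lemma}

\begin{proof}
Each set $\{q\in\mathbb Q:\rho(q)\le\varphi(i)\}$ is finite, hence closed, so $Q_{\varphi,m}$ is an intersection of closed sets. Suppose that it contains a nonempty open set $V$. Since $g$ is onto, there is $x\in X$ with $g(x)\in V$. For $i\ge m$ choose $q^{(i)}\in\mathbb Q$ with $\rho(q^{(i)})>\varphi(i)$ and put $x_i=x\langle i,q^{(i)}\rangle$. The point $x_i$ agrees with $x$ on the coordinates below $i$, so $x_i\to x$ and $g(x_i)\in V$ for large $i$. But $\rho(f_i(g(x_i)))=\rho(q^{(i)})>\varphi(i)$, so $g(x_i)\notin Q_{\varphi,m}$, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]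
The space $X$ and the map $h$ were defined in Section~\ref{sec:E}, and $X$ is Baire by Proposition~\ref{prop:baire}. Let $g,f$ be a factorization of $h$ through a Tychonoff space $Y$ of weight $<\mathfrak b$, and let $\lambda$ be the maximum of $\aleph_0$ and the weight of $Y$. Then $\lambda<\mathfrak b$, because $\mathfrak b\ge\aleph_1$. Take $a$ from Proposition~\ref{prop:few}. By Lemma~\ref{lem:fewtops}, $|\Delta_a|\le\lambda<\mathfrak b$, so there is $\varphi^*\in\omega^\omega$ with $\Phi(\delta)\le^*\varphi^*$ for all $\delta\in\Delta_a$. We claim that
$$Y=\bigcup_{n\in\omega,\ q\in\mathbb Q}g(B_{n,q})\ \cup\ \bigcup_{m\in\omega}Q_{\varphi^*,m}.$$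
Let $y\in Y$. Since $g$ is onto, $y=g(x)$ for some $x\in X$, and there are three cases.

If $\alpha_n(x)=\infty$ for some $n$, then $x\in B_{n,q_n(x)}$ and $y\in g(B_{n,q_n(x)})$.

If $\alpha_n(x)\in\kappa\setminus a$ for some $n$, let $x'=x\langle n,q_n(x)\rangle\in B_{n,q_n(x)}$. Since $r_a(x(n))=(q_n(x),\infty)=r_a(x'(n))$ and the other coordinates agree, $x\sim_ax'$. Hence $y=g(x')\in g(B_{n,q_n(x)})$.

In the remaining case all heights of $x$ lie in $a$. Then $x\in X\cap D^\omega=E$ and $\operatorname{top}(x)\in\Delta_a$, so $\rho(q_i(x))\le\Phi(\operatorname{top}(x))(i)\le\varphi^*(i)$ for all but finitely many $i$. As $f_i(y)=q_i(x)$, we get $y\in Q_{\varphi^*,m}$ for some $m$.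

By Lemmas~\ref{lem:B} and~\ref{lem:Q}, $Y$ is a countable union of nowhere dense sets. It is nonempty, so it is not Baire. Since $\mathbb Q^\omega$ is separable metrizable, $h$ answers the question in the negative.
\end{proof}

The cardinal $\mathfrak b$ serves only to replace $\lambda$ bounds by one. When $Y$ is separable metrizable, $\Delta_a$ is countable, and the countably many sets $Q_{\Phi(\delta),m}$ with $\delta\in\Delta_a$, $m\in\omega$ can be used in place of the sets $Q_{\varphi^*,m}$.

Finally, we pass to a real-valued map. The indicator functions of a countable clopen base embed $\mathbb Q$ in $\{0,1\}^\omega$, so $\mathbb Q^\omega$ embeds in $(\{0,1\}^\omega)^\omega$, which is homeomorphic to the Cantor set. Let $e:\mathbb Q^\omega\to\mathbb R$ be the resulting embedding. If $g,f$ is a factorization of $e\circ h:X\to\mathbb R$ through $Y$, then $f(Y)=f(g(X))=e(\mathbb Q^\omega)$, so $e^{-1}\circ f$ is defined and continuous, and $g$, $e^{-1}\circ f$ is a factorization of $h$ through the same $Y$. Hence the conclusion of Theorem~\ref{thm:main} holds for the real-valued function $e\circ h$ as well.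

\begin{thebibliography}{1}

\bibitem{factorization}
\emph{A factorization theorem for weak $\alpha$-favourability},
\texttt{http://www.kurims.kyoto-u.ac.jp/\allowbreak\textasciitilde{}kyodo/\allowbreak kokyuroku/\allowbreak contents/\allowbreak pdf/\allowbreak 2110-14.pdf}.

\end{thebibliography}
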